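# Ellipsoids in martingale transport: kinks and sections of convex functions

## 1. Symmetrized sections of a supremum of affine functions

Let $x_0\in\mathbf R^n$, $t>0$, and write $B_s=B(x_0,s)$ for the open ball of radius $s$. Let $K'\subset B_t$ be a nonempty measurable set. Suppose that to each point $x\in K'$ we are given an affine function $\ell_x:\mathbf R^n\to\mathbf R$, and that
$$u=\sup_{x\in K'}\ell_x$$
is finite everywhere. Then $u$ is convex and finite on $\mathbf R^n$, hence continuous, and for each $z\in K'$ the function $u-\ell_z$ is convex and nonnegative. Given numbers $H>0$ and $\rho\in(0,1)$, put for $z\in K'$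
$$N_z=\Big\{p\in\mathbf R^n:\ |p|\le\tfrac t{2\rho},\ (u-\ell_z)(z+p)\le Ht,\ (u-\ell_z)(z-p)\le Ht\Big\},\qquad E_z=z+\rho N_z. \tag{1.1}$$
The set $\{u-\ell_z\le Ht\}$ is a section of $u$: the region where $u$ stays within $Ht$ of the affine function $\ell_z$. We make it symmetric around $z$, truncate it at radius $t/(2\rho)$, and shrink it by the factor $\rho$. The result, $E_z$, is a compact convex set, symmetric about $z$, contained in $\overline{B(z,t/2)}$.

**Example.** Let $n=2$, $x_0=0$, $t=1$, $0<s<1$, $L>0$, $K'=\{(s,0),(-s,0)\}$, and $\ell_{(\pm s,0)}(y)=\pm Ly_1$. Then $u(y)=L|y_1|$. For $z=(s,0)$ we have $(u-\ell_z)(y)=2L\max(0,-y_1)$. The condition $(u-\ell_z)(z+p)\le H$ reads $p_1\ge-s-\frac H{2L}$, and the condition at $z-p$ reads $p_1\le s+\frac H{2L}$. So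
$$N_z=\Big\{|p|\le\tfrac1{2\rho},\ |p_1|\le s+\tfrac H{2L}\Big\}.$$
When $L$ is large and $s$ is small the section is thin in the direction in which $u$ is steep and long in the other. The section adapts to $u$; a Euclidean ball does not.

Here is what these sets are used to prove. Put
$$\tau=\frac{2^{-n}}{4\cdot15^n(2^n+1)}.$$

**Proposition 1.** Let $H\ge5$, $\kappa>0$, $\rho=\min\{\frac14,\frac{\kappa}{16H}\}$, and $\eta\ge0$ with $7\eta\le\min\{1,\frac\kappa{16}\}$. Let $K'$, $(\ell_x)_{x\in K'}$, $u$ be as above. Suppose there are a vector $v_0\in\mathbf R^n$ and vectors $\omega(z)$, $z\in K'$, with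
$$|\omega(z)|\ge\tfrac t{2\rho},\qquad v_0\cdot\omega(z)\ge\kappa|\omega(z)|,\tag{1.2}$$
such that for all $x,z\in K'$
$$(\ell_x-\ell_z)(z)\le-|v_0\cdot(x-z)|+7\eta t,\tag{1.3}$$
$$(\ell_x-\ell_z)(z\pm\omega(z))\le Ht.\tag{1.4}$$
Then $|B_t\setminus K'|>2\tau|B_t|$.

To read the hypotheses, let $D=\ell_x-\ell_z$. Exchanging $x$ and $z$ in (1.3) gives $D(x)\ge|v_0\cdot(x-z)|-7\eta t$, so
$$(\nabla\ell_x-\nabla\ell_z)\cdot(x-z)=D(x)-D(z)\ \ge\ 2|v_0\cdot(x-z)|-14\eta t.\tag{1.5}$$
The slopes of the affine pieces of $u$ jump between any two points of $K'$ that are well separated in the direction $v_0$. We say that $u$ has a kink at the points of $K'$. Hypothesis (1.4) says that $u$ stays close to $\ell_z$ at two points $z\pm\omega(z)$, so that the section is long in a direction along which $v_0$ has a definite component. The conclusion is that such points cannot nearly fill a ball. The constant $\tau$ depends on $n$ only: no bound on the slopes of $u$ enters, and there is a single scale $t$, with an error allowed at that scale.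

The purpose is the following. We shall study optimal martingale transport plans. If they did not have the geometric structure that we claim, then near a density point of the bad set we could build a $K'$ violating the conclusion of Proposition 1. The proof of the proposition is in Section 6.

## 2. Martingale transport plans and the conjecture on extreme points

**Definitions.** Let $\mu,\nu$ be probability measures on $\mathbf R^n$ with finite first moments. They are in *convex order*, $\mu\le_c\nu$, if $\int\xi\,d\mu\le\int\xi\,d\nu$ for every convex $\xi:\mathbf R^n\to\mathbf R$. A probability measure $\pi$ on $\mathbf R^n\times\mathbf R^n$ with marginals $\mu,\nu$ has a disintegration $(\pi_x)$ with respect to $\mu$: a Borel family of probability measures with $d\pi(x,y)=d\mu(x)\,d\pi_x(y)$. We write $\pi\in MT(\mu,\nu)$ if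
$$\int y\,d\pi_x(y)=x\qquad\text{for }\mu\text{-a.e. }x,$$
that is, if the barycenter of $\pi_x$ is $x$. By Strassen's theorem, $MT(\mu,\nu)\ne\emptyset$ if and only if $\mu\le_c\nu$.

For example, $\delta_0\le_c\frac12(\delta_{-1}+\delta_1)$ by convexity, and the only element of $MT$ sends $0$ to $\pm1$ with probability $\frac12$ each.

The problem is to maximize or to minimize $\int|x-y|\,d\pi$ over $\pi\in MT(\mu,\nu)$. We ask: when $\mu$ has a density, what does the set of destinations of a typical point $x$ look like?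

A set $\Gamma$ is a *concentration set* of $\pi$ if $\pi(\Gamma)=1$; its slice $\Gamma_x=\{y:(x,y)\in\Gamma\}$ is a set of destinations of $x$. For example, if $\pi$ sends each $x\in \mathbf R$ to $x\pm1$, then $\{(x,y):|y-x|=1\}$ is a concentration set with $\Gamma_x=\{x-1,x+1\}$. We write $\operatorname{conv}$ for convex hull and $\operatorname{Ext}(C)$ for the set of extreme points of a convex set $C$, those that are not strictly between two distinct points of $C$. The four vertices of a square satisfy $S=\operatorname{Ext}(\operatorname{conv}S)$; the four vertices together with the center, or with the midpoint of an edge, do not. Finally, $\mu\wedge\nu$ is the largest measure dominated by both $\mu$ and $\nu$. If $\mu$ and $\nu$ are uniform on $[0,1]$ and $[\frac12,\frac32]$, it is Lebesgue measure on $[\frac12,1]$. The condition $\mu\wedge\nu=0$ means that $\mu$ and $\nu$ are mutually singular.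

**Conjecture.** Let $\mu\ll\mathcal L^n$, and let $\pi$ be optimal for the max or the min problem, with $\mu\wedge\nu=0$ in the min problem. Then $\pi$ has a concentration set $\Gamma$ such that for $\mu$-a.e. $x$
$$\bar\Gamma_x=\operatorname{Ext}\big(\operatorname{conv}(\bar\Gamma_x)\big).$$

It is stated in "Optimal martingale transport in general dimensions" (there without the condition $\mu\wedge\nu=0$, which is added here from the one-dimensional theory). For $n=1$ it follows from results of Hobson–Neuberger and Beiglböck–Juillet, and Ghoussoub, Kim and Lim proved it for $n=2$. We prove it for every $n\ge1$, by proving a stronger statement about the shape of the slices.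

**Notation.** Throughout, $\mu\le_c\nu$ have finite first moments, $\mu=\rho_\mu\mathcal L^n$, and $\zeta=y-x$. Put
$$m(x)=\pi_x(\{x\}),\qquad\tilde\pi_x=\frac{\pi_x|_{\mathbf R^n\setminus\{x\}}}{1-m(x)}\ \text{ if }m(x)<1,\qquad V_x=\operatorname{span}\{y-x:\ y\in\operatorname{supp}\tilde\pi_x\}.$$
So $m(x)$ is the mass that stays at $x$, and $\tilde\pi_x$ is the law of the moving part. If $\pi_0=\frac12\delta_0+\frac14(\delta_{-1}+\delta_1)$, then $m(0)=\frac12$ and $\tilde\pi_0=\frac12(\delta_{-1}+\delta_1)$. Fix a Borel set $X_0\subset\{\rho_\mu>0\}\cap\operatorname{supp}\mu$ of full $\mu$-measure such that for $x\in X_0$ the measure $\pi_x$ has finite first moment, barycenter $x$, and $\pi_x(\operatorname{supp}\nu)=1$. Since $\mu$ and $\mathcal L^n$ have the same null subsets inside $\{\rho_\mu>0\}$, "a.e. $x\in X_0$" has the same meaning for both. Only $x\in X_0$ are considered. The function $m$ is Borel. Removing an atom at the barycenter does not move the barycenter, so $\tilde\pi_x$ has barycenter $x$. Since $\tilde\pi_x(\{x\})=0$,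 we have $V_x\ne\{0\}$.

**Theorem 1.** Let $\mu\ll\mathcal L^n$ and let $\pi\in MT(\mu,\nu)$ be optimal for the max or the min of $\int|x-y|\,d\pi$. For $\mu$-a.e. $x$:

1. If $m(x)<1$, there are $a\in V_x$ with $|a|<1$ and an invertible linear $B:V_x\to V_x$ with
$$\frac{y-x}{|y-x|}=a+B(y-x)\qquad\forall y\in\operatorname{supp}\tilde\pi_x,\tag{2.1}$$
and $x\notin\operatorname{supp}\tilde\pi_x$. Hence $\operatorname{supp}\tilde\pi_x$ lies on the boundary $\{x+\zeta:\zeta\in V_x,\ |a+B\zeta|=1\}$ of a nondegenerate ellipsoid of $x+V_x$ containing $x$ in its relative interior.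
2. For the max problem, $m(x)\in\{0,1\}$.

**Corollary (the Conjecture).** Let $\mu\ll\mathcal L^n$, let $\pi$ be optimal, and assume $\mu\wedge\nu=0$ for the min problem. Then $\Gamma=\{(x,y):x\in\mathbf R^n,\ y\in\operatorname{supp}\pi_x\}$ is a concentration set of $\pi$ with $\bar\Gamma_x=\operatorname{Ext}(\operatorname{conv}\bar\Gamma_x)$ for $\mu$-a.e. $x$.

The role of $\mu\wedge\nu=0$ is visible here. Suppose (2.1) holds and $0<m(x)<1$. Choose $\xi$ such that $\xi\cdot\zeta$ is not $\tilde\pi_x$-a.e. zero. It has mean zero, so $\{\xi\cdot\zeta>0\}$ and its complement both have positive mass, and $x$ is a strict convex combination of the two distinct conditional barycenters. These lie in the compact set $\operatorname{conv}(\operatorname{supp}\pi_x)$ (compact because $\operatorname{supp}\tilde\pi_x$ lies on an ellipsoid). So $x\in\operatorname{supp}\pi_x$ is not extreme. In the min problem the theorem does not exclude this; the extra hypothesis does.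

## 3. Unit spheres, and three atoms on the line

**A family of maximizers in every dimension.** Suppose $\mu$ has finite second moment, $X\sim\mu$, and $Y=X+U$ with $U$ uniform on the unit sphere and independent of $X$; let $\nu$ be the law of $Y$. For every $\pi\in MT(\mu,\nu)$ the martingale property gives $\int|y-x|^2d\pi=\int|y|^2d\nu-\int|x|^2d\mu=1$. Hence
$$\int(|y-x|-1)^2\,d\pi=2-2\int|y-x|\,d\pi .$$
So $\int|y-x|\,d\pi\le1$, with equality exactly when $|y-x|=1$ for $\pi$-a.e. $(x,y)$. The law of $(X,Y)$ attains equality, so it is a maximizer. For it, $\operatorname{supp}\pi_x$ is the whole unit sphere around $x$, and (2.1) holds with $a=0$, $B=I$. In particular, for $n\ge2$, a slice can be infinite, and it can be a full ellipsoid. The identity $S=\operatorname{Ext}(\operatorname{conv} S)$ holds because every point of a sphere is an extreme point of the ball.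

**What (2.1) says for $n=1$.** If $\operatorname{sign}\zeta=a+B\zeta$ on the support, then the only possible positive value is $\zeta=(1-a)/B$ and the only possible negative value is $\zeta=-(1+a)/B$. So $\tilde\pi_x$ has two atoms.

**Three atoms produce a kink.** Let $n=1$ and suppose that $\pi_x$ has atoms at $\zeta=-1,1,2$ with masses $\frac{12}{20},\frac4{20},\frac4{20}$; the barycenter is $x$. Consider
$$\lambda^1_x:\ \tfrac{13}{20},\tfrac1{20},\tfrac6{20},\qquad\lambda^2_x:\ \tfrac{11}{20},\tfrac7{20},\tfrac2{20}$$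
on the same three points. Both are probabilities with barycenter $x$ (indeed $-13+1+12=0$ and $-11+7+4=0$), and $\lambda^j_x\le2\pi_x$. For $|h|<1$ the derivative of $h\mapsto|x+h-y|$ is $-\operatorname{sign}\zeta$. So $\int[|x+h-y|-|x-y|]\,d\lambda^j_x$ equals $\frac6{20}h$ for $j=1$ and $\frac2{20}h$ for $j=2$. The smaller of the two is
$$\min(0.3h,\,0.1h)=0.2h-0.1|h| .$$
The two measures compete, and the minimum has a concave kink at $h=0$. This works because the masses $(1,-3,2)/20$ that we added and subtracted are orthogonal to all affine functions of $\zeta$ but not to $\operatorname{sign}\zeta$. Such a perturbation exists exactly when the direction $\zeta/|\zeta|$ is not an affine function of $\zeta$ on the support. In general dimension that is the negation of (2.1). So the aim is: *kinks of this type can occur only on a null set of points $x$.*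

**Sign convention.** From now on $c(x,y)=\sigma|x-y|$ with $\sigma=1$ for the min problem and $\sigma=-1$ for the max problem, so that $\pi$ *minimizes* $\int c\,d\pi$ over $MT(\mu,\nu)$. We have $|c(x,y)-c(x',y)|\le|x-x'|$, and for $y\ne x$ the function $c(\cdot,y)$ is differentiable at $x$ with gradient
$$F_x(y)=-\sigma\,\zeta/|\zeta|,\qquad|F_x(y)|=1.$$

## 4. If the dual problem had a solution, Lusin's theorem would suffice

The martingale constraint has a Lagrange multiplier, a vector field $f$. Suppose for the moment that there are Borel $\varphi,\psi,f$ with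
$$s(x,y)=c(x,y)-\varphi(x)-\psi(y)-f(x)\cdot(y-x)\ge0\ \text{ on }\operatorname{supp}\mu\times\operatorname{supp}\nu,\qquad s=0\ \ \pi\text{-a.e.}$$
Put $A_x(y)=\varphi(x)+f(x)\cdot(y-x)$, an affine function of $y$. Then $A_x(y)\le c(x,y)-\psi(y)$, with the defect $s$, so
$$A_x(y)-A_z(y)\le c(x,y)-c(z,y)+s(z,y).$$
For $\mu$-a.e. $z$ we have $s(z,\cdot)=0$ $\pi_z$-a.e. If $\lambda\le M\pi_z$ is a probability with barycenter $z$, integration against $\lambda$ evaluates the affine left side at $z$:
$$(A_x-A_z)(z)\le\int[c(x,y)-c(z,y)]\,d\lambda(y).$$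
Suppose now that on a set $G$ of positive measure there are Borel fields $q,v$ with $v\neq0$, and two such kernels $\lambda^1_z,\lambda^2_z$, as in the three-atom example, for which the smaller right side is at most $q(z)\cdot h-|v(z)\cdot h|+o(|h|)$, $h=x-z$. By Lusin and Egorov we find a compact $K\subset G$ of positive measure on which $q,v,f$ are continuous and the $o(|h|)$ is uniform. For $x,z\in K$, add the inequality for $(x,z)$ to the one with the roles exchanged. With $D=A_x-A_z$, the left side is $D(z)-D(x)=-(f(x)-f(z))\cdot h$, so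
$$-(f(x)-f(z))\cdot h\le(q(z)-q(x))\cdot h-|v(z)\cdot h|-|v(x)\cdot h|+o(|h|).$$
Let $z$ be a density point of $K$. As $x\to z$ in $K$, continuity turns this into $2|v(z)\cdot h|\le o(|h|)$. Since $z$ is a density point, $K$ meets every small truncated cone around the direction $v(z)$ with vertex $z$, so we can let $x\to z$ with $h/|h|\to v(z)/|v(z)|$. This gives $2|v(z)|\le0$, a contradiction.

**Where this stops.** Dual optimizers $\varphi,\psi,f$ need not exist. What we do have are approximate ones: $\varphi_k,\psi_k,f_k$ with $s_k\ge0$ and $\int s_k\,d\pi\to0$. For them the added inequality carries an error which, for most $z$, can be made at most $\eta t$ when $t$ is fixed first and $k$ is chosen afterward. So it is informative only for $|x-z|$ comparable to $t$. To conclude we would need $f_k$ to oscillate little *at the scale $t$*. Each $f_k$ is continuous, but its modulus of continuity is not controlled as $k\to\infty$, and $k$ comes after $t$. So the step "$f(x)-f(z)\to0$ by Lusin" is lost.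

What survives is that the slopes $f_k(x)$ are slopes of affine functions whose supremum is a *convex* function, and for such a family (1.5) already limits how much of $B_t$ the set $K'$ can occupy, however large the slopes are. That is Proposition 1. The price is hypothesis (1.4), for which we shall need, besides $\lambda^1,\lambda^2$, two more kernels whose barycenters are displaced from $z$.

## 5. Approximate solutions of the dual problem

**Lemma 1.** There are continuous $\varphi_k:\operatorname{supp}\mu\to\mathbf R$ in $L^1(\mu)$, continuous $\psi_k:\operatorname{supp}\nu\to\mathbf R$ in $L^1(\nu)$, and $f_k\in C_b(\mathbf R^n;\mathbf R^n)$ such that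
$$s_k(x,y):=c(x,y)-\varphi_k(x)-\psi_k(y)-f_k(x)\cdot(y-x)\ge0\ \text{ on }\operatorname{supp}\mu\times\operatorname{supp}\nu,\qquad\int s_k\,d\pi\to0.$$

**Step 1: minimax.** The purpose is to remove the martingale constraint. Let $\Pi(\mu,\nu)$ be the set of all couplings of $\mu,\nu$, which is convex and weakly compact. For $f\in C_b(\mathbf R^n;\mathbf R^n)$ put
$$J(\gamma,f)=\int\big(c(x,y)-f(x)\cdot(y-x)\big)\,d\gamma .$$
The integrand is continuous with linear growth. If $|x|+|y|>R$, then the larger of $|x|,|y|$ exceeds $R/2$ and $|x|+|y|$ is at most twice it; hence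
$$(|x|+|y|)1_{\{|x|+|y|>R\}}\le2|x|1_{\{|x|>R/2\}}+2|y|1_{\{|y|>R/2\}} .$$
Integrated against $\gamma\in\Pi(\mu,\nu)$, the right side depends only on $\mu,\nu$ and tends to $0$ as $R\to\infty$. So functions of linear growth are uniformly integrable over $\Pi(\mu,\nu)$, and $J(\cdot,f)$ is weakly continuous; it is also affine. The map $J(\gamma,\cdot)$ is affine and continuous in the sup norm. Sion's minimax theorem (one of the two sets being compact) gives
$$\min_\gamma\sup_fJ(\gamma,f)=\sup_f\min_\gamma J(\gamma,f).$$
If $\gamma\in MT(\mu,\nu)$, then $\int f(x)\cdot(y-x)\,d\gamma=0$ for all $f$ and $\sup_fJ=\int c\,d\gamma$. If $\gamma\notin MT(\mu,\nu)$, let $b(x)$ be the barycenter of $\gamma_x$. The vector measure $(b(x)-x)\mu$ is not zero, so $\int f(x)\cdot(y-x)\,d\gamma\neq0$ for some $f\in C_b$, and multiplying $f$ by constants shows $\sup_fJ=+\infty$. So the left side is $\min_{MT}\int c\,d\gamma=\int c\,d\pi$.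

**Step 2: duality for fixed $f$.** The purpose is to replace the inner minimum by potentials. The cost $c'(x,y)=c(x,y)-f(x)\cdot(y-x)$ is continuous, and $c'\ge-\mathsf a(x)-\mathsf b(y)$ with $\mathsf a(x)=C(1+|x|)$, $\mathsf b(y)=C(1+|y|)$ for some $C$. Apply Kantorovich duality to the nonnegative continuous cost $c'+\mathsf a+\mathsf b$ on the Polish spaces $\operatorname{supp}\mu$ and $\operatorname{supp}\nu$: the minimum over couplings is the supremum of $\int\varphi\,d\mu+\int\psi\,d\nu$ over bounded continuous $\varphi,\psi$ with $\varphi+\psi\le c'+\mathsf a+\mathsf b$. (It does not matter if the inequality is only asked off a $\mu$-null set of $x$ and a $\nu$-null set of $y$: such $x$ and $y$ are dense in the supports, and both sides are continuous.) Subtracting $\mathsf a$ from $\varphi$ and $\mathsf b$ from $\psi$, which are integrable, we get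
$$\min_\gamma J(\gamma,f)=\sup\Big\{\int\varphi\,d\mu+\int\psi\,d\nu\Big\}$$
over continuous integrable $\varphi,\psi$ with $\varphi+\psi\le c'$ on $\operatorname{supp}\mu\times\operatorname{supp}\nu$.

**Step 3: the sequence.** By Steps 1 and 2 there are $\varphi_k,\psi_k,f_k$ with $s_k\ge0$ and $\int\varphi_k\,d\mu+\int\psi_k\,d\nu\to\int c\,d\pi$. Since $\int f_k(x)\cdot(y-x)\,d\pi=0$,
$$\int s_k\,d\pi=\int c\,d\pi-\int\varphi_k\,d\mu-\int\psi_k\,d\nu\to0.\qquad\square$$

For $x\in X_0$ write
$$A^k_x(y)=\varphi_k(x)+f_k(x)\cdot(y-x)\quad(y\in\mathbf R^n),\qquad g_k(x)=\int s_k(x,y)\,\pi_x(dy)\in[0,\infty].$$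
Then $\int g_k\,d\mu\to0$. Since $A^k_x(y)\le c(x,y)-\psi_k(y)$ and $A^k_z(y)=c(z,y)-\psi_k(y)-s_k(z,y)$,
$$A^k_x(y)-A^k_z(y)\le c(x,y)-c(z,y)+s_k(z,y)\qquad\forall x,z\in X_0,\ y\in\operatorname{supp}\nu.\tag{5.1}$$

## 6. Covering by sections: proof of Proposition 1

We may assume $K'\ne\emptyset$. The plan: inside a section $E_z$ the set $K'$ is confined to a thin slab (Step 2), so it misses a fixed fraction of $E_z$ (Step 3); sections that meet are comparable (Step 4), so that a disjoint family of them, enlarged by a fixed factor, covers (Step 5).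

**Step 1: size of the sections.** We check that the $N_z$ are nondegenerate and long in the direction $\omega(z)$. Since $7\eta\le1$, (1.3) gives $(\ell_x-\ell_z)(z)\le t$. Taking suprema over $x\in K'$ in this and in (1.4), for $z\in K'$,
$$u-\ell_z\ge0\text{ everywhere},\qquad(u-\ell_z)(z)\le t,\qquad(u-\ell_z)(z\pm\omega(z))\le Ht.\tag{6.1}$$
The set $N_z$ is compact, convex and symmetric because $u-\ell_z$ is continuous and convex and the definition is symmetric in $\pm p$. It contains a neighborhood of $0$, because $(u-\ell_z)(z)\le t<Ht$. Let $w(z)=\omega(z)/|\omega(z)|$. By (6.1) and convexity $u-\ell_z\le Ht$ on the segment from $z-\omega(z)$ to $z+\omega(z)$. As $t/(2\rho)\le|\omega(z)|$, we get $\pm\frac t{2\rho}w(z)\in N_z$. Consequently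
$$E_z\subset\overline{B(z,t/2)},\qquad z\pm\tfrac t2w(z)\in E_z.\tag{6.2}$$
Below we use freely that $u-\ell_z\le Ht$ on $z+N_z$, and that $\ell_x-\ell_z\le u-\ell_z$.

**Step 2: inside a section, $K'$ lies in a slab.** We show: if $z\in K'$ and $x\in K'\cap E_z$, then
$$|v_0\cdot(x-z)|\le\theta t,\qquad\theta:=\rho H+7\eta\le\tfrac\kappa{16}+\tfrac\kappa{16}=\tfrac\kappa8.$$
Here the jump of slopes is extrapolated from $x$ to the far point $z+p$, where $u-\ell_z$ is bounded. Write $x=z+\rho p$ with $p\in N_z$, let $D=\ell_x-\ell_z$ and $d=|v_0\cdot(x-z)|-7\eta t$. If $d\le0$ there is nothing to prove, so let $d>0$. By (1.3), $D(z)\le-d$; by (1.3) with $x,z$ exchanged, $D(x)\ge d$. Since $D$ is affine and $x$ lies on the segment from $z$ to $z+p$ at the fraction $\rho$,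
$$D(z+p)=D(x)+\big(\tfrac1\rho-1\big)\big(D(x)-D(z)\big)\ge d+2\big(\tfrac1\rho-1\big)d=\big(\tfrac2\rho-1\big)d\ge\tfrac d\rho .$$
On the other hand $D(z+p)\le(u-\ell_z)(z+p)\le Ht$. So $d\le\rho Ht$, which is the claim.

**Step 3: $K'$ misses a fixed fraction of each section.** We show
$$|E_z\setminus K'|\ge\frac{|E_z|}{2^n+1}\qquad(z\in K').\tag{6.3}$$
Let $E=E_z-z=\rho N_z$ and $S=\{p\in E:|v_0\cdot p|\le\theta t\}$. By Step 2, $(K'\cap E_z)-z\subset S$. Consider $Tp=\frac12p+\frac12\cdot\frac t2w(z)$. Since $\frac t2w(z)\in E$ and $E$ is convex, $T$ maps $S$ into $E$. For $p\in S$, using $v_0\cdot w(z)\ge\kappa$ from (1.2),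
$$v_0\cdot Tp\ge\frac{\kappa t}4-\frac{\theta t}2>\theta t,$$
because $\theta\le\kappa/8<\kappa/6$. So $T(S)\subset E\setminus S$. As $T$ contracts volume by $2^{-n}$, $|E\setminus S|\ge2^{-n}|S|$, hence $|E|=|S|+|E\setminus S|\le(2^n+1)|E\setminus S|$. Since $E_z\setminus K'\supset z+(E\setminus S)$, (6.3) follows.

**Step 4: sections that meet are comparable.** We show: if $z,x\in K'$ and $E_z\cap E_x\ne\emptyset$, then $N_z\subset14N_x$ and $N_x\subset14N_z$. By symmetry the first inclusion suffices. Let
$$y=z+\rho p=x+\rho p',\qquad p\in N_z,\ p'\in N_x,\qquad D=\ell_x-\ell_z .$$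
First we bound $D$ below on $z+N_z$. We have $D\le u-\ell_z\le Ht$ on $z+N_z$, and $-D\le u-\ell_x\le Ht$ on $x+N_x$, which contains $y$. So
$$-Ht\le D(y)=(1-\rho)D(z)+\rho D(z+p)\le(1-\rho)D(z)+\rho Ht,$$
and, as $\rho\le\frac14$, $D(z)\ge-\frac{1+\rho}{1-\rho}Ht\ge-\frac53Ht$. For $p''\in N_z$, also $-p''\in N_z$, and
$$D(z+p'')=2D(z)-D(z-p'')\ge-\tfrac{10}3Ht-Ht=-\tfrac{13}3Ht.$$
Hence
$$u-\ell_x=(u-\ell_z)-D\le\tfrac{16}3Ht\le6Ht\qquad\text{on }z+N_z.\tag{6.4}$$
Now let $p''\in N_z$ and move the estimate from $z$ to $x$. By convexity of $N_z$ the point $y+(1-\rho)p''=z+\rho p+(1-\rho)p''$ lies in $z+N_z$, where (6.4) holds. Also $(u-\ell_x)(x-p')\le Ht$. Since $y-\rho p'=x$,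
$$x+\gamma p''=\frac1{1+\rho}\big(y+(1-\rho)p''\big)+\frac\rho{1+\rho}(x-p'),\qquad\gamma=\frac{1-\rho}{1+\rho}\ge\frac35 .$$
Convexity gives $(u-\ell_x)(x+\gamma p'')\le6Ht$. At $x$ itself, $(u-\ell_x)(x)\le t\le\frac15Ht$ because $H\ge5$. Convexity again:
$$(u-\ell_x)\big(x+\tfrac\gamma8p''\big)\le\tfrac78\cdot\tfrac15Ht+\tfrac18\cdot6Ht=\tfrac{37}{40}Ht\le Ht.$$
The same holds with $-p''$ in place of $p''$, and $|\frac\gamma8p''|\le|p''|\le\frac t{2\rho}$. So $\frac\gamma8p''\in N_x$. Thus $N_z\subset\frac8\gamma N_x\subset\frac{40}3N_x\subset14N_x$.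

**Step 5: counting volume.** Suppose, for contradiction, that $|B_t\setminus K'|\le2\tau|B_t|$. By Zorn's lemma choose a maximal disjoint subfamily $\{E_{z_i}\}$ of $\{E_z:z\in K'\cap B_{t/2}\}$; it is countable since the sets have nonempty interior. Let $x\in K'\cap B_{t/2}$. By maximality $E_x$ meets some $E_{z_i}$, so $x=z_i+\rho p_i-\rho p$ with $p_i\in N_{z_i}$ and, by Step 4, $p\in N_x\subset14N_{z_i}$. By symmetry and convexity $x\in z_i+15\rho N_{z_i}$, a set of measure $15^n|E_{z_i}|$. The $E_{z_i}$ are disjoint and lie in $B_t$ by (6.2). With (6.3),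
$$|K'\cap B_{t/2}|\le15^n\sum_i|E_{z_i}|\le15^n(2^n+1)\sum_i|E_{z_i}\setminus K'|\le15^n(2^n+1)\,|B_t\setminus K'|\le15^n(2^n+1)\,2\tau|B_t|=\tfrac12\,2^{-n}|B_t|.$$
But $|K'\cap B_{t/2}|\ge|B_{t/2}|-|B_t\setminus K'|\ge2^{-n}|B_t|-2\tau|B_t|>\frac12\,2^{-n}|B_t|$, because $2\tau<\frac12\,2^{-n}$. This is a contradiction. $\square$

## 7. Competing kernels exclude kinks

We now feed the approximate duals into Proposition 1. A *kernel* on $G$ is a Borel family of probability measures on $\mathbf R^n$ indexed by $x\in G$; the pair $\lambda^1_x,\lambda^2_x$ of the three-atom example, with $M(x)=2$, is of the kind required.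

**Lemma 2.** Let $G\subset X_0$ be Borel. Suppose that for $x\in G$ there are Borel probability kernels $\lambda^1_x,\lambda^2_x,\beta^+_x,\beta^-_x$, all $\le M(x)\pi_x$ with $M$ Borel and finite, and Borel vector fields $q,v,\omega$ on $G$, such that

* $\lambda^1_x,\lambda^2_x$ have barycenter $x$, $\beta^\pm_x$ has barycenter $x\pm\omega(x)$, and $v(x)\cdot\omega(x)>0$;
* as $h\to0$, $\ \min_j\int[c(x+h,y)-c(x,y)]\,d\lambda^j_x(y)\le q(x)\cdot h-|v(x)\cdot h|+o(|h|)$.

Then $|G|=0$.

*Proof.* Suppose $|G|>0$.

**Step 1: uniformity on a compact set.** Let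
$$R(x,\delta)=\sup_{0<|h|\le\delta}|h|^{-1}\Big(\min_j\int[c(x+h,y)-c(x,y)]\,d\lambda^j_x-q(x)\cdot h+|v(x)\cdot h|\Big)^+ .$$
The expression is continuous in $h\ne0$, as $c$ is Lipschitz in its first variable. So the supremum may be taken over rational $h$, and $R(\cdot,\delta)$ is Borel. By hypothesis $R(x,\delta)\downarrow0$ as $\delta\downarrow0$. By Lusin and Egorov, applied on a bounded part of $G$ of positive measure, there is a compact $K\subset G$ with $|K|>0$ on which $q,v,\omega$ are continuous, $M(x)\le M$ for a constant $M$, $|\omega|\ge r_0>0$, $\rho_\mu\ge\alpha_0>0$, and $R(x,\delta)\to0$ uniformly. Here $\rho_\mu>0$ on $G\subset X_0$, and $\omega\ne0$ because $v\cdot\omega>0$. Let $x_0\in K$ be a Lebesgue density point of $K$, and put $q_0=q(x_0)$, $v_0=v(x_0)$, $w=\omega/|\omega|$,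
$$\kappa=\tfrac12v_0\cdot w(x_0)>0,\quad H=2(1+|q_0|)+5,\quad\rho=\min\big\{\tfrac14,\tfrac\kappa{16H}\big\},\quad\eta=\min\big\{\tfrac17,\tfrac\kappa{112}\big\}.$$
Then $H\ge5$ and $7\eta=\min\{1,\frac\kappa{16}\}$, as Proposition 1 requires.

**Step 2: first $t$, then $k$.** The scale must be fixed before the approximation, so that the duality defect can be made small relative to it. With $B_s=B(x_0,s)$, fix $t>0$ so small that for $z\in K\cap B_t$
$$|q(z)-q_0|\le\eta,\quad|v(z)-v_0|\le\eta,\quad v_0\cdot w(z)\ge\kappa,\quad R(z,2t)\le\eta,$$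
and also $t/(2\rho)\le r_0$ and $|B_t\setminus K|\le\tau|B_t|$. This is possible by continuity (note $v_0\cdot w(x_0)=2\kappa>\kappa$), uniformity, and density. Next, by Markov's inequality and $\rho_\mu\ge\alpha_0$ on $K$,
$$\Big|\Big\{x\in K:g_k(x)>\frac{\eta t}M\Big\}\Big|\le\frac M{\alpha_0\eta t}\int g_k\,d\mu\to0\quad(k\to\infty),$$
so we can fix $k$ for which the left side is $\le\tau|B_t|$. Let $K'=\{x\in K\cap B_t:g_k(x)\le\eta t/M\}$. Then
$$|B_t\setminus K'|\le2\tau|B_t|.\tag{7.1}$$

**Step 3: the affine functions.** For $x\in K'$ put $\ell_x(y)=A^k_x(y)-q_0\cdot x$. The function $\varphi_k$ is bounded on the compact set $K\subset\operatorname{supp}\mu$ and $f_k$ is bounded, so $u=\sup_{x\in K'}\ell_x$ is finite everywhere. The bounds may depend badly on $k$; this is harmless, because Proposition 1 uses only finiteness.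

**Step 4: verification of (1.3) and (1.4).** Let $z,x\in K'$, $D=\ell_x-\ell_z$, and let $\lambda$ be one of $\lambda^1_z,\lambda^2_z,\beta^\pm_z$, with barycenter $b$. As $\lambda\le M\pi_z$, it has finite first moment, is carried by $\operatorname{supp}\nu$, and $\int s_k(z,\cdot)\,d\lambda\le Mg_k(z)\le\eta t$. Integrating (5.1) against $\lambda$, with $D$ affine,
$$D(b)\le\int\big(c(x,y)-c(z,y)\big)\,d\lambda(y)-q_0\cdot(x-z)+\eta t.$$
We have $|x-z|<2t$. For $\lambda=\beta^\pm_z$ we estimate the integral by $|x-z|$: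
$$D(z\pm\omega(z))\le2(1+|q_0|)t+\eta t\le Ht,$$
which is (1.4). For the better of $\lambda^1_z,\lambda^2_z$ we use the definition of $R$ with $h=x-z$ (if $x=z$, (1.3) is trivial):
$$D(z)\le(q(z)-q_0)\cdot h-|v(z)\cdot h|+R(z,2t)|h|+\eta t\le-|v_0\cdot h|+2\eta t+2\eta t+2\eta t+\eta t,$$
which is (1.3). Finally, (1.2) holds since $|\omega(z)|\ge r_0\ge t/(2\rho)$ and $v_0\cdot w(z)\ge\kappa$.

**Step 5: contradiction.** Proposition 1 gives $|B_t\setminus K'|>2\tau|B_t|$, against (7.1). So $|G|=0$. $\square$

## 8. Weighted least squares: the direction is an affine function of the displacement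

**Theorem 2.** For a.e. $x\in X_0$ with $m(x)<1$ there are $a\in V_x$ and a linear $B:V_x\to V_x$ with $\zeta/|\zeta|=a+B\zeta$ for $\tilde\pi_x$-a.e. $y=x+\zeta$.

We fit $F_x(y)$ by an affine function of $\zeta$ in weighted least squares. The residual, if not zero, is a perturbation orthogonal to affine functions but not to $F_x$, as $(1,-3,2)/20$ was in Section 3. The weight is needed because only first moments are finite. Recall that the Moore–Penrose inverse $\mathcal G^+$ of a symmetric matrix $\mathcal G$ inverts it on its range and is zero on its kernel; for example $\operatorname{diag}(2,0)^+=\operatorname{diag}(\frac12,0)$.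

**Step 1: the Gram matrix.** Consider $x\in X_0$ with $m(x)<1$. Put $\chi=1/(1+|\zeta|^2)$, so that $\chi\le1$, $\chi|\zeta|\le\frac12$, $\chi|\zeta|^2\le1$, and
$$\mathcal G_x=\int\binom1\zeta\binom1\zeta^{\!T}\chi\,d\tilde\pi_x .$$
Its entries have bounded integrands and are Borel in $x$. Then $\mathcal G_x^+=\lim_{s\downarrow0}(\mathcal G_x^2+sI)^{-1}\mathcal G_x$ is Borel in $x$ as well. As $\mathcal G_x$ is positive semidefinite, $(\alpha,b)\in\ker\mathcal G_x$ iff $\int(\alpha+b\cdot\zeta)^2\chi\,d\tilde\pi_x=0$, i.e. iff $\alpha+b\cdot\zeta=0$ $\tilde\pi_x$-a.e. Integrating, since $\zeta$ has mean zero, $\alpha=0$; then $b\cdot\zeta=0$ a.e., hence on $\operatorname{supp}\tilde\pi_x$, i.e. $b\perp V_x$. The converse is clear. So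
$$\ker\mathcal G_x=\{0\}\times V_x^\perp,\qquad\operatorname{range}\mathcal G_x=\operatorname{range}\mathcal G_x^+=\mathbf R\times V_x .$$
The matrix $\mathcal G_x\mathcal G_x^+$ is the orthogonal projection onto $\mathbf R\times V_x$; so the orthogonal projection $P_x$ onto $V_x$, one of its blocks, is Borel in $x$.

**Step 2: the kernels $\beta^\pm$.** These displace the barycenter in a prescribed direction of $V_x$. Given a Borel field $\xi(x)\in V_x\setminus\{0\}$, let $(\alpha,b)=\mathcal G_x^+(0,\xi)$. Since $(0,\xi)\in\operatorname{range}\mathcal G_x$, we have $\mathcal G_x(\alpha,b)=(0,\xi)$. Let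
$$r'=\frac1{2(1+|\alpha|+|b|)},\qquad g_0=r'\chi\,(\alpha+b\cdot\zeta).$$
Then $|g_0|\le\frac12$, $\int g_0\,d\tilde\pi_x=0$ and $\int g_0\zeta\,d\tilde\pi_x=r'\xi$. So $\beta^\pm_x=(1\pm g_0)\tilde\pi_x$ are probabilities with barycenters $x\pm\omega$, $\omega=r'\xi$, and $\beta^\pm_x\le\frac2{1-m(x)}\pi_x$. All objects are Borel in $x$.

**Step 3: the least-squares fit.** For $\tilde\pi_x$-a.e. $y$ we have $F_x(y)=-\sigma\zeta/|\zeta|\in V_x$. For each component $j$ let
$$(a'_j,B'_{j\cdot})=\mathcal G_x^+\int\binom1\zeta(F_x)_j\,\chi\,d\tilde\pi_x,$$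
which is Borel in $x$. The vector to which $\mathcal G_x^+$ is applied is orthogonal to $\ker\mathcal G_x=\{0\}\times V_x^\perp$, so it lies in $\operatorname{range}\mathcal G_x$, and $\mathcal G_x(a'_j,B'_{j\cdot})$ equals it. Written out, the residual $e=F_x-a'-B'\zeta$ satisfies
$$\int e_j\chi\,d\tilde\pi_x=0,\qquad\int e_j\zeta\,\chi\,d\tilde\pi_x=0\qquad(j=1,\dots,n).\tag{8.1}$$
The rows of $B'$ lie in $V_x$, because $\operatorname{range}\mathcal G_x^+=\mathbf R\times V_x$. If $b\perp V_x$, then $b\cdot F_x=0$ a.e., so taking the combination with coefficients $b_j$ gives $b\cdot a'=0$ and $b^TB'=0$. Hence $a'\in V_x$ and $B'=P_xB'P_x$.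

**Step 4: a nonzero residual gives a kink.** If $e=0$ $\tilde\pi_x$-a.e. for a.e. $x\in X_0$ with $m(x)<1$, the theorem holds with $a=-\sigma a'$ and $B=-\sigma B'|_{V_x}$, since $\zeta/|\zeta|=-\sigma F_x$. Otherwise, for some $j$, the Borel set
$$G=\Big\{x\in X_0:\ m(x)<1,\ \int e_j^2\chi\,d\tilde\pi_x>0\Big\}$$
has positive Lebesgue measure. (For fixed $x$, $|e_j|\le1+|a'|+\|B'\||\zeta|$, so $e_j^2\chi$ is bounded and the integral is finite.) On $G$ let $g=s\,\chi e_j$ with $s=\frac1{2(1+|a'|+\|B'\|)}$. Then $|g|\le\frac12$ and, by (8.1), $\int g\,d\tilde\pi_x=0$ and $\int g\zeta\,d\tilde\pi_x=0$. Put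
$$\lambda^1_x=(1+g)\tilde\pi_x,\quad\lambda^2_x=(1-g)\tilde\pi_x,\quad q=\int F_x\,d\tilde\pi_x,\quad v=\int F_x\,g\,d\tilde\pi_x\in V_x .$$
The $\lambda^i_x$ are probabilities with barycenter $x$, and $\lambda^i_x\le\frac2{1-m}\pi_x$. The quantities $|h|^{-1}|c(x+h,y)-c(x,y)-F_x(y)\cdot h|$ are at most $2$ and tend to $0$ for every $y\ne x$; moreover $\lambda^i_x(\{x\})=0$. By dominated convergence
$$\int[c(x+h,y)-c(x,y)]\,d\lambda^{1,2}_x=(q\pm v)\cdot h+o(|h|),$$
and the smaller of the two is $q\cdot h-|v\cdot h|+o(|h|)$. The kink is genuine: by (8.1), $e_j\chi$ is orthogonal to $a'_j+B'_{j\cdot}\zeta=(F_x)_j-e_j$, so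
$$v_j=s\int(F_x)_j\,e_j\,\chi\,d\tilde\pi_x=s\int e_j^2\,\chi\,d\tilde\pi_x>0 .$$
Take $\beta^\pm_x$ from Step 2 with $\xi=v\in V_x\setminus\{0\}$. Then $v\cdot\omega=r'|v|^2>0$. All hypotheses of Lemma 2 hold with $M=2/(1-m)$, so $|G|=0$, a contradiction. $\square$

## 9. From the affine relation to ellipsoids and extreme points

**Proof of Theorem 1, part 2.** The purpose is to exclude partial atoms in the max problem, $c=-|x-y|$. Here an atom at $x$ is itself a concave kink, so one kernel serves twice. Let $G=\{x\in X_0:0<m(x)<1\}$ and $\lambda^1_x=\lambda^2_x=\pi_x$. The atom contributes $-m(x)|h|$, and dominated convergence as in Section 8 handles the rest: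
$$\int[c(x+h,y)-c(x,y)]\,d\pi_x=-m(x)|h|+q(x)\cdot h+o(|h|),\qquad q=\int_{y\ne x}F_x\,d\pi_x .$$
Let $w(x)=P_xe_i/|P_xe_i|$ for the first standard basis vector $e_i$ with $P_xe_i\ne0$ (there is one, since $V_x\ne\{0\}$). This is a Borel unit field in $V_x$. With $v=m(x)w(x)$ we have $-m|h|\le-|v\cdot h|$. Take $\beta^\pm_x$ from Step 2 of Section 8 with $\xi=w$; then $v\cdot\omega=r'm>0$. Lemma 2 applies with $M=2/(1-m)\ge1$ and gives $|G|=0$, so $\mu(G)=0$.

**Proof of Theorem 1, part 1.** Let $x$ be as in Theorem 2, with $a,B$ from there. The set of $y\in x+V_x$, $y\ne x$, with $\zeta/|\zeta|=a+B\zeta$ is relatively closed in $\mathbf R^n\setminus\{x\}$ and has full $\tilde\pi_x$-measure, so it contains $\operatorname{supp}\tilde\pi_x\setminus\{x\}$. It remains to see that $a$, $B$ and the support are nondegenerate.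

**Step 1: $|a|<1$.** Since $\int\zeta\,d\tilde\pi_x=0$, integrating the relation gives $a=\int\frac\zeta{|\zeta|}\,d\tilde\pi_x$, so $|a|\le1$. If $|a|=1$, then $\int\big(1-a\cdot\frac\zeta{|\zeta|}\big)d\tilde\pi_x=0$ with nonnegative integrand, so $\zeta/|\zeta|=a$ a.e., and $0=a\cdot\int\zeta\,d\tilde\pi_x=\int|\zeta|\,d\tilde\pi_x>0$, a contradiction.

**Step 2: $x\notin\operatorname{supp}\tilde\pi_x$.** Otherwise, since $\tilde\pi_x(\{x\})=0$, there are $x+\zeta_i\in\operatorname{supp}\tilde\pi_x$ with $0\ne\zeta_i\to0$. Taking norms in the relation, $1=|a+B\zeta_i|\to|a|<1$, a contradiction. So the relation holds on all of $\operatorname{supp}\tilde\pi_x$.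

**Step 3: $B$ is invertible.** Let $\xi\in V_x$ with $B^T\xi=0$. Taking the scalar product of the relation with $\xi$, we get $\xi\cdot\zeta=|\zeta|\,\xi\cdot a$ on the support. Integrating, $0=(\xi\cdot a)\int|\zeta|\,d\tilde\pi_x$, so $\xi\cdot a=0$. Hence $\xi\cdot\zeta=0$ on the support, i.e. $\xi\perp V_x$, and $\xi=0$.

This gives (2.1). Taking norms, $|a+B\zeta|=1$ on the support. Since $B$ is invertible, $\{\zeta\in V_x:|a+B\zeta|\le1\}$ is the image of the closed unit ball of $V_x$ under $\zeta'\mapsto B^{-1}(\zeta'-a)$, a nondegenerate ellipsoid of $V_x$, and $|a|<1$ puts $\zeta=0$ in its interior. This proves Theorem 1. $\square$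

**Proof of the Corollary.** **Step 1: $\Gamma$ is a concentration set.** The complement of $\Gamma=\{(x,y):y\in\operatorname{supp}\pi_x\}$ is $\bigcup_U\{x:\pi_x(U)=0\}\times U$ over a countable base of open sets $U$. So $\Gamma$ is Borel. Moreover $\pi(\Gamma)=\int\pi_x(\operatorname{supp}\pi_x)\,d\mu=1$, and $\Gamma_x=\bar\Gamma_x=\operatorname{supp}\pi_x$.

**Step 2: reduction to $m(x)=0$.** In the min problem with $\mu\wedge\nu=0$, consider the restriction of $\pi$ to the diagonal $\{x=y\}$. Its two marginals coincide, and this common marginal is dominated by both $\mu$ and $\nu$, hence is $0$. So $\int m\,d\mu=0$ and $m(x)=0$ for $\mu$-a.e. $x$. In the max problem $m(x)\in\{0,1\}$ for $\mu$-a.e. $x$, by part 2 of Theorem 1. If $m(x)=1$, then $\Gamma_x=\{x\}$ and the claim is trivial.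

**Step 3: strict convexity.** It remains to treat $\mu$-a.e. $x$ with $m(x)=0$, where $\pi_x=\tilde\pi_x$. By part 1 of Theorem 1, $S=\operatorname{supp}\pi_x$ lies in $\{x+\zeta:\zeta\in V_x,\ |a+B\zeta|=1\}$ with $B$ injective, so $\operatorname{conv}S\subset\{x+\zeta:\zeta\in V_x,\ |a+B\zeta|\le1\}$. The map $\zeta\mapsto a+B\zeta$ is affine and injective, so it sends distinct points to distinct points of the closed unit ball. By strict convexity of that ball, a point strictly between two distinct points of $\operatorname{conv}S$ satisfies $|a+B\zeta|<1$ and is not in $S$. Hence $S\subset\operatorname{Ext}(\operatorname{conv}S)$. Conversely, every point of $\operatorname{conv}S$ is a finite convex combination of points of $S$, and an extreme point must equal one of them, so $\operatorname{Ext}(\operatorname{conv}S)\subset S$. Therefore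
$$\bar\Gamma_x=\operatorname{Ext}\big(\operatorname{conv}\bar\Gamma_x\big)\qquad\text{for }\mu\text{-a.e. }x,$$
and the Conjecture holds for every $n\ge1$, for both the maximization and the minimization problem. $\square$
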